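# Point sets on which every triangulation has linearly many odd points

## A convex polygon with dented edges

Start with a strictly convex polygon $P$ with vertices $p_0,\dots,p_{h-1}$ in counterclockwise order, indices mod $h$, $h\ge 4$. We are going to dent some of its edges slightly inward, in one of two ways. Write $e_i=p_ip_{i+1}$, let $L_i=|e_i|$, $L=\min_i L_i$, $\Lambda=\operatorname{diam}P\ge L$, and let $\nu_i$ be the inner unit normal of $e_i$. Near $e_i$ we use the coordinates
$$[x,y]_i=p_i+x(p_{i+1}-p_i)+y\,\nu_i ,$$
so $x$ runs from $0$ to $1$ along the edge and $y$ is the true distance from the line of $e_i$. Fix a small $\varepsilon>0$ (how small is decided in a later section) and give each edge a type $\tau_i\in\{B,Q,F\}$: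

* $B$ (bare): no extra point.
* $Q$: one point $q_i=[x,y]_i$ with $x\in(.45,.55)$ and $y\in(.9\varepsilon,1.1\varepsilon)$.
* $F$: two points, $c_i=[x,y]_i$ with $x\in(.24,.26)$, $y\in(3.9\varepsilon,4.1\varepsilon)$, and $d_i=[x,y]_i$ with $x\in(.45,.55)$, $y\in(.9\varepsilon,1.1\varepsilon)$.

Each extra point ranges over a nonempty open set. Choose them one after another, each off the finitely many lines spanned by the points chosen before; since no three vertices of $P$ are collinear, the resulting set $S$ has no three collinear points. *Block $i$* means $p_i$, $p_{i+1}$ and the extra points of $e_i$.

Let $\Gamma$ be the closed polygon obtained from $\partial P$ by replacing $e_i$ with the path $p_iq_ip_{i+1}$ if $\tau_i=Q$, and with $p_ic_id_ip_{i+1}$ if $\tau_i=F$. It visits every point of $S$ exactly once, so it has $n=|S|$ vertices and $n$ edges.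

**Running example.** Take the unit square with types $Q,B,B,B$. Then $S=\{p_0,q_0,p_1,p_2,p_3\}$, where $q_0$ lies just above the midpoint of the bottom side, and $\Gamma$ is the pentagon $p_0q_0p_1p_2p_3$.

Here is what this is for. We shall see that *every* triangulation of $S$ contains $\Gamma$ and the same forced edges between $\Gamma$ and $\partial P$; the only freedom is how to triangulate the inside of $\Gamma$. The forced edges shift the parities of degrees, and the order of the types around $P$ is a message that we may write. We want to write a message that makes many vertices have odd degree no matter how the inside is triangulated.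

## Even degrees in triangulations and a sublinear conjecture

Let $S$ be a set of $n\ge3$ points in the plane in general position, meaning no three are collinear. Two different segments spanned by $S$ **cross** if they share a point that is not a common endpoint; by general position such a point is interior to both. A straight-line graph on $S$ is plane if no two of its edges cross. A **triangulation** of $S$ is a plane straight-line graph with vertex set $S$ and $2n+i-3$ edges, where $i$ is the number of points of $S$ in the interior of $\mathrm{Conv}(S)$. A point is *odd* or *even* according to its degree.

The problem comes from "Triangulations With Many Points Of Even Degree", http://cccg.ca/proceedings/2010/paper29.pdf. It is known that every $S$ with $n\ge3$ has a triangulation with at least $\lfloor 2n/3\rfloor-3$ even points. The conjecture is that one can do much better.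

**Conjecture.** For any set $S$ of $n$ points in general position there is a triangulation in which $n-o(n)$ points have even degree. That is, there is a function $f(n)=o(n)$ such that every such $S$ with $n\ge3$ has a triangulation with at least $n-f(n)$ even points.

The conjecture is false, and this is what we prove.

**Theorem 1.** For every $k\ge1$ there is a set $S$ of $n=42k$ points in general position such that every triangulation of $S$ has at least $\frac{n+408}{274}$ points of odd degree.

On these sets every triangulation has fewer than $\frac{273}{274}n$ even points, so no $f(n)=o(n)$ can work.

**Theorem 2.** Let $e(n)=\max_{|S|=n}\min_G\#\{\text{odd points of }G\}$, where $G$ ranges over the triangulations of $S$. For every $n\ge42$, $e(n)\ge\frac{n-5757}{274}$. With the bound quoted above, $\frac{n-5757}{274}\le e(n)\le n-\lfloor 2n/3\rfloor+3$, so $e(n)=\Theta(n)$.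

**Corollary.** For every $c<\frac1{274}$ and all sufficiently large $n$ there is an $n$-point set all of whose triangulations have more than $cn$ odd points. Also, if at most $m$ points of the set in Theorem 2 are labelled "odd" and the others "even", then every triangulation violates at least $\frac{n-5757}{274}-m$ of the parity labels.

The constant $\frac1{274}$ is not claimed to be optimal.

We use these textbook facts.

* A maximal plane straight-line graph on $S$ contains the hull edges and all its bounded faces are triangles. If $h$ points are on the hull, it has $F=1+(2E-h)/3$ faces (count edge sides), and Euler's formula $n-E+F=2$ gives $E=3n-3-h=2n+i-3$.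
* A triangulation of a simple $n$-gon by diagonals has $n-2$ triangles, and its dual graph (triangles as nodes, adjacent when they share a diagonal) is a tree of maximum degree at most $3$.
* In any graph the number of vertices of odd degree is even.

By the first fact every plane straight-line graph on $S$ has at most $2n+i-3$ edges, since it extends to a maximal one. So a triangulation in our sense is exactly a maximal plane graph. Two consequences will be used constantly: its bounded faces are triangles, and *it contains every segment that no segment spanned by $S$ crosses*.

## Odd points of very small sets and of convex sets

For $n=3$ the only triangulation is a triangle and all degrees are $2$. For four points with one inside the triangle of the others, the only triangulation is $K_4$ ($8+1-3=6$ edges), and all four points are odd. For a convex quadrilateral we draw one diagonal and get degrees $3,2,3,2$: two odd points. Every triangulation of a convex pentagon is a fan with degrees $4,2,3,3,2$: again two odd points. For a convex hexagon, the three diagonals forming an inner triangle give degrees $4,2,4,2,4,2$: no odd point.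

Convex position in general is harmless. For $n\ge4$ take the zigzag triangulation, in which the $n-3$ diagonals form a path on $n-2$ vertices. The two vertices missed by the path have degree $2$, the two ends of the path have degree $3$, and the remaining $n-4$ vertices have degree $4$. So two odd points suffice for every $n\ge4$. Remember the zigzag: long strips are what a counterexample must defeat.

For the running example, $n=5$ and $i=1$, so a triangulation has $10+1-3=8$ edges. One triangulation consists of the five edges of $\Gamma$, the hull edge $e_0=p_0p_1$, and the diagonals $q_0p_2,q_0p_3$. The degree of $q_0$ is $4$, and $p_0,p_1,p_2,p_3$ all have degree $3$: four odd points.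

## How flat the dents must be

**Step 1: choosing $\varepsilon$.** The purpose is that, seen from the line of $e_i$, everything outside block $i$ is far away compared with the height of the dent.

Let $K_i$ be the union of $\{p_m:m\ne i,i+1\}$ and the sets $\{[x,0]_j:x\in[.24,.55]\}$ for $j\ne i$. It is compact. It is disjoint from the line of $e_i$, because $P\cap\mathrm{line}(e_i)=e_i$ by strict convexity, and neither the other vertices nor the relative interiors of the other edges meet $e_i$. So we can choose $\delta>0$ such that every $K_i$ has distance at least $2\delta$ from the line of $e_i$. Let
$$0<\varepsilon<\frac{\delta L}{100\Lambda};\qquad\text{in particular }\varepsilon<\frac{\delta}{100}.$$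

**Step 2: consequences for heights.** Fix $i$ and let $y$ be the signed distance from the line of $e_i$, positive towards $P$. A point of $S$ outside block $i$ lies in $K_i$, or it is an extra point of some $e_j$, $j\neq i$, and then it lies within $4.1\varepsilon$ of a point of $K_i$. Points of $K_i$ have $y\ge2\delta$. Hence
$$\text{points of }S\text{ outside block }i:\ y\ge2\delta-4.1\varepsilon>\delta;\qquad\text{points of block }i:\ 0\le y\le4.1\varepsilon<\delta,\tag{1}$$
and the extra points of block $i$ have $y>0$. So an extra point is strictly on the inner side of every line of an edge of $P$: all extra points are in the interior of $P$, and $\mathrm{Conv}(S)=P$.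

**Step 3: the shape of an $F$ dent.** We check that $d_i$ is in the interior of the triangle $p_ic_ip_{i+1}$. It has larger $x$ than $c_i$ and positive height, so it remains to see that it is below the segment $c_ip_{i+1}$. Above $x=x(d_i)$ that segment has height
$$y(c_i)\,\frac{1-x(d_i)}{1-x(c_i)}\ \ge\ 3.9\varepsilon\cdot\frac{.45}{.76}\ >\ 1.1\varepsilon\ >\ y(d_i).$$

## No segment crosses $\Gamma$

For $\tau_i\in\{Q,F\}$ let $T_i$ be the closed triangle $p_ia_ip_{i+1}$, where $a_i=q_i$ for type $Q$ and $a_i=c_i$ for type $F$.

**Lemma 1.** The hull edges, the edges of $\Gamma$, and the segments $p_id_i$ (type $F$) are crossed by no segment spanned by $S$.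

**Proof.** A crossing point would be interior to both segments. For a hull edge this would put a point of $S$ beyond the hull line, or three points on it, which is impossible. Now let $\tau_i\in\{Q,F\}$. All listed segments of block $i$ lie in $T_i$. Let $ab$ be a segment spanned by $S$; we go through the positions of its ends.

*Both ends in block $i$.* For type $Q$ there are three points, and the sides of a triangle do not cross. For type $F$ there are four points, one inside the triangle of the other three, so no two of the six segments cross.

*Both ends outside block $i$.* By (1), $y>\delta$ on all of $ab$, while $y<\delta$ on $T_i$. So $ab\cap T_i=\emptyset$.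

*$a$ in block $i$, $b$ not.* Then $y_b>\delta>y_a$, so $y$ increases strictly along $ab$ from $a$ to $b$. There are three kinds of $a$.

Let $a=p_i$. At height $y$ the segment has covered the fraction $y/y_b$ of its length, so its horizontal distance from $p_i$ is at most $\Lambda y/\delta$. On the other hand, the points of $T_i$ at height $y>0$ lie horizontally in the direction of $p_{i+1}$ at distance at least $x(a_i)L_i\,y/y(a_i)\ge .24\,L_i\,y/(4.1\varepsilon)$ from $p_i$. Since $L_i/\varepsilon>100\Lambda/\delta$, this is more than $\frac{.24\cdot100}{4.1}\cdot\frac{\Lambda y}{\delta}>\frac{\Lambda y}{\delta}$. So no point of $ab$ with $y>0$ is in $T_i$, and $ab\cap T_i=\{p_i\}$. For $a=p_{i+1}$ the same computation works with $1-x(a_i)\ge.45$ in place of $.24$. Note that the argument used only $y_b>\delta$ and $b\in P$, not that $b$ is in $S$; we need this again below.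

Let $a=a_i$. This is the unique highest point of $T_i$ and $y$ increases along $ab$, so $ab\cap T_i=\{a\}$.

Let $a=d_i$ (type $F$). While $y\le4.1\varepsilon$, the horizontal displacement from $d_i$ is at most $\Lambda\cdot4.1\varepsilon/(\delta-4.1\varepsilon)$. Since $\varepsilon\Lambda<\delta L/100$ and $\delta-4.1\varepsilon>.959\,\delta$, this is below $\frac{4.1}{95.9}L<.1L_i$. So inside $T_i$ the segment has $x\in[.35,.65]$ and $y\ge y(d_i)>0$. It misses $p_ip_{i+1}$ (height $0$) and $p_ic_i$ (where $x\le.26$). The remaining listed segments $p_id_i,c_id_i,d_ip_{i+1}$ share the endpoint $d_i$ with it, so, three points never being collinear, they are not crossed.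

In the cases with $ab\cap T_i=\{a\}$ and $a\in\{p_i,p_{i+1},a_i\}$, a common point of $ab$ with a listed segment can only be $a$. By general position $a$ is then an endpoint of that segment too, so there is no crossing. $\square$

## What remains free: the polygon $M$

Let $G$ be any triangulation of $S$. By Lemma 1 and maximality, $G$ contains the hull edges, $\Gamma$, and the segments $p_id_i$. We now describe the rest.

**Step 1: the dents are separated.** We show that different triangles $T_i,T_j$ meet in at most a common vertex. If $e_i,e_j$ are disjoint, then $T_j$ has all its vertices outside block $i$, so it lies in $y>\delta$, while $T_i$ lies in $y\le4.1\varepsilon$. If they share a vertex $p$, then $T_j$ is the union of the segments from $p$ to points $b$ of the opposite side of $T_j$. The two ends of that side are outside block $i$, so these $b$ have $y>\delta$, and they lie in $P$. The argument for $a=p_i$ or $a=p_{i+1}$ in Lemma 1 shows that each such segment meets $T_i$ only in $p$.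

**Step 2: carving.** We show that $\Gamma$ is a simple polygon and see what lies between it and $\partial P$. If $\Pi$ is a simple polygon with an edge $ab$, and the triangle $abc$ lies in the closed region of $\Pi$ and meets $\Pi$ only in $ab$, then replacing $ab$ by $a\,c\,b$ gives a simple polygon, and the region of $\Pi$ is the union of the region of the new polygon and the triangle, with disjoint interiors. Start with $\partial P$ and carve off triangles one at a time: for type $Q$ the triangle $p_iq_ip_{i+1}$; for type $F$ first $p_id_ip_{i+1}$ on the base $e_i$, then $p_ic_id_i$ on the base $p_id_i$.

The hypotheses hold each time. Since $a_i$ is interior to $P$, we have $T_i\subset P$ and $T_i\cap\partial P=e_i$; by Step 1, $T_i$ meets what has been carved in other blocks only in common hull vertices. Within an $F$ block, $d_i$ is interior to the triangle $p_ic_ip_{i+1}$, so $c_i$ and $p_{i+1}$ are on opposite sides of the line $p_id_i$, and the second triangle meets the first exactly in $p_id_i$. Finally, the interior of the triangle to be carved lies in $P$, avoids the current polygon, and is disjoint from everything carved before, so the triangle lies in the current region.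

The process ends with $\Gamma$. Let $M$ be the interior region of $\Gamma$, and let $U_i\subset T_i$ be what was carved in block $i$: the triangle $p_iq_ip_{i+1}$ for type $Q$, and the union of $p_ic_id_i$ and $p_id_ip_{i+1}$ for type $F$. Then $P$ is the union of the closure of $M$ and the $U_i$, with pairwise disjoint interiors. All points of $S$ are on $\Gamma$, so $M$ contains none.

**Step 3: the edges of $G$.** We list them. All sides of the carved triangles are in $G$. By (1), a carved triangle contains no points of $S$ outside its block, and within the block it contains only its own vertices. So it is a face of $G$. An edge of $G$ that is not on $\Gamma$ does not cross $\Gamma$, so its relative interior lies in $M$ or in some $U_i$ (the sets $U_i$ without $\Gamma$ are disjoint by Step 1). In the second case it is a side of a carved triangle, because these are faces. So besides $\Gamma$, the graph $G$ consists of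

* the **upper** edges: $e_i$ for $\tau_i\in\{Q,F\}$, and $p_id_i$ for $\tau_i=F$;
* the **lower** edges: diagonals of $M$. The faces of $G$ inside $M$ are triangles, so these diagonals triangulate the $n$-gon $M$ into $n-2$ triangles, with a dual tree of maximum degree at most $3$.

**Step 4: degrees.** For $v\in S$ let $\mathrm{up}(v)$ and $\mathrm{low}(v)$ count the upper and lower edges at $v$. Then
$$\deg v=2+\mathrm{up}(v)+\mathrm{low}(v).\tag{2}$$
The number $\mathrm{up}(v)$ is the same in every triangulation. We have $\mathrm{up}(q_i)=\mathrm{up}(c_i)=0$ and $\mathrm{up}(d_i)=1$. At a hull vertex, $\mathrm{up}(p_i)=\rho(\tau_{i-1})+\lambda(\tau_i)$, where $\rho$ and $\lambda$ count the upper edges that a block sends to its last and first hull vertex: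
$$\rho(B)=0,\quad \rho(Q)=\rho(F)=1,\qquad \lambda(B)=0,\quad\lambda(Q)=1,\quad\lambda(F)=2 .$$

**Definition (admissible).** The hull vertex $p_i$ is *admissible* if $\mathrm{up}(p_i)$ is odd. By the table this means: $\tau_{i-1}=B$ and $\tau_i=Q$, or $\tau_{i-1}\in\{Q,F\}$ and $\tau_i\in\{B,F\}$.

In the running example $p_0$ (pair $BQ$) and $p_1$ (pair $QB$) are admissible, and $p_2,p_3$ (pairs $BB$) are not.

## Every ear costs an odd point

**Lemma 2.** A leaf of the dual tree is a triangle $uvu'$ with $uv,vu'\in\Gamma$ and $uu'$ a diagonal of $M$. Its ear vertex $v$ is an odd point of $G$ or an inadmissible $p_i$. Different leaves have different ear vertices.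

**Proof.** A leaf has exactly one diagonal, so its other two sides are edges of $\Gamma$, consecutive at $v$. If $v=q_i$, then $uu'=p_ip_{i+1}=e_i$; if $v=c_i$, then $uu'=p_id_i$. Both are upper edges and not in $M$, so these cases are impossible. Hence $v=d_i$ or $v=p_i$. The only triangle of $M$ at $v$ is $uvu'$; so ear vertices of different leaves differ, and $\mathrm{low}(v)=0$. By (2), $\deg v=2+\mathrm{up}(v)$. This is $3$ for $v=d_i$ and odd for admissible $v=p_i$. $\square$

In the running example the leaves $q_0p_1p_2$ and $q_0p_3p_0$ have ear vertices $p_1$ and $p_0$, both of degree $3$.

So if all hull vertices are admissible, a triangulation whose dual tree has many leaves has many odd points. The danger is a tree with few leaves, that is, long strips. To study strips we translate parity into signs.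

## A sign word that records the upper edges

Assign signs $w$ to the edges of $\Gamma$, in counterclockwise order, block by block:
$$B:\ +\qquad\quad Q:\ -\,-\qquad\quad F:\ +\,+\,-\quad(\text{edges }p_ic_i,\ c_id_i,\ d_ip_{i+1}).$$

**Step 1: what $w$ does at a vertex.** If $g,g'$ are consecutive edges of $\Gamma$ meeting at $v$, then $w(g)w(g')=(-1)^{\mathrm{up}(v)}$. At $q_i$ and $c_i$ the signs agree and $\mathrm{up}=0$; at $d_i$ they differ and $\mathrm{up}=1$. At $p_i$ it holds because the last sign of a block of type $\tau$ is $(-1)^{\rho(\tau)}$ and the first is $(-1)^{\lambda(\tau)}$, as one reads off from the three words.

**Step 2: what the lower edges do.** Colour the triangles of $M$ properly by $\chi\in\{\pm1\}$, so that triangles sharing a diagonal get different colours; this is possible since the dual graph is a tree. For $g\in\Gamma$ let $t_g$ be the triangle of $M$ at $g$, and put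
$$s(g)=\chi(t_g)\,w(g).$$
At $v$ there are $\mathrm{low}(v)+1$ triangles of $M$, consecutively adjacent across the lower edges at $v$, leading from $t_g$ to $t_{g'}$. So $\chi(t_g)\chi(t_{g'})=(-1)^{\mathrm{low}(v)}$, and with (2)
$$s(g)\,s(g')=(-1)^{\mathrm{up}(v)+\mathrm{low}(v)}=(-1)^{\deg v}.\tag{3}$$
In words: *$s$ changes along $\Gamma$ exactly at the odd points.* A triangulation with few odd points is one in which $s$ is constant on long stretches; there the colours $\chi$ are prescribed by $w$ up to a global sign.

In the running example, colour $q_0p_1p_2,\ q_0p_2p_3,\ q_0p_3p_0$ by $+,-,+$. Along $p_0q_0,\,q_0p_1,\,p_1p_2,\,p_2p_3,\,p_3p_0$ the word $w$ is $-\,-\,+\,+\,+$ and $s$ is $-\,-\,+\,-\,+$. It changes at $p_1,p_2,p_3,p_0$ and not at $q_0$, as the degrees demand.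

## Strips and the balance inequality

**Step 1: two paths.** We describe how a strip eats up $\Gamma$ from two sides. Consider a maximal chain $t_1,\dots,t_r$ of consecutive degree-$2$ nodes of the dual tree. Each $t_j$ has exactly one edge on $\Gamma$ and two diagonals $\delta_{j-1},\delta_j$, where $\delta_j$ separates $t_j$ from $t_{j+1}$ for $1\le j<r$. Name the ends of $\delta_0=a_0b_0$ so that the part of $M$ beyond $\delta_0$, on the side of $t_1$, is bounded by $\delta_0$ and the counterclockwise path of $\Gamma$ from $a_0$ to $b_0$.

The diagonals $\delta_{j-1},\delta_j$ share an endpoint, and their other endpoints are joined by the $\Gamma$-edge of $t_j$. So, inductively, $\delta_j=a_jb_j$, where the part beyond $\delta_j$ is bounded by the counterclockwise path from $a_j$ to $b_j$, and either $b_j=b_{j-1}$ and $a_j$ is the counterclockwise successor of $a_{j-1}$ on $\Gamma$, or $a_j=a_{j-1}$ and $b_j$ is the clockwise successor of $b_{j-1}$. Call $j$ the *time*. The $\Gamma$-edges of the chain form two paths on $\Gamma$: the **forward** path, traversed counterclockwise by $a_j$ as time increases, and the **backward** path, traversed clockwise by $b_j$. The **forward word** and **backward word** of a run of consecutive triangles are the words of signs $w$ on these paths,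 read in this order.

In the zigzag triangulation of a convex polygon (all types $B$, all signs $+$) forward and backward steps alternate, and both words are $+++\cdots$. In the running example the only degree-$2$ node is $q_0p_2p_3$; coming from the leaf $q_0p_1p_2$ we have $a_0=p_2$, $b_0=q_0$, $a_1=p_3$, so the forward word is $+$ and the backward word is empty.

**Step 2: pieces.** A **piece** is a run of consecutive triangles of a chain on which $s$ equals a constant $s_1$ on the forward edges and a constant $s_2$ on the backward edges. (If one kind of edge does not occur, choose its constant arbitrarily.) Put $\sigma=s_1s_2$. This is a strip without errors. In the convex zigzag the whole chain is a piece: $s=\chi$ is one constant on forward and the other on backward edges, so $\sigma=-1$.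

**Step 3: the inequality.** We extract the one constraint that a piece must obey. For a time interval of a piece, let $\Delta f$ and $\Delta g$ be the sums of $w$ over the forward, respectively backward, edges of its triangles. Each triangle has exactly one $\Gamma$-edge, and $\chi=sw$, so $s_1\Delta f+s_2\Delta g=\sum\chi(t_j)$. Since $\chi$ alternates along the chain, this sum is in $\{-1,0,1\}$. Multiplying by $s_1$,
$$|\Delta f+\sigma\,\Delta g|\le1\quad\text{for every time interval in a piece.}\tag{4}$$
So with $\sigma=-1$ the backward word must imitate the forward word, up to $1$, in every time interval; with $\sigma=+1$ it must compensate it.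

## The word $(--+)^m$ allows a strip with no errors

The natural first attempt is to make every hull vertex admissible and do no more. The simplest type sequence of this kind is $(QB)^m$, with $h=2m$, $n=3m$ and cyclic sign word $(--+)^m$. Every ear now costs an odd point. Nevertheless, *for every even $m\ge4$ this set has a triangulation with at most six odd points.* Here is the construction.

**Step 1: which diagonals are available.** We check that the inside can be triangulated almost as if $M$ were convex. If $u,v\in S$ are not adjacent on $\Gamma$, then $uv$ does not cross $\Gamma$ by Lemma 1, so it runs inside $M$ or inside one $U_i$. In the second case $u,v$ are in the same block, and with types $B,Q$ only this leaves $uv=e_i$, $\tau_i=Q$. So every other pair spans a diagonal of $M$. Two diagonals without common endpoints whose ends do not interleave on $\Gamma$ do not cross: two crossing straight segments have exactly one common point, and the second would have its ends on different sides of the first. Hence any combinatorial triangulation of the $n$-gon that avoids the diagonals $e_i$ with $\tau_i=Q$ can be drawn. Adding $\Gamma$ and the $m$ upper edges gives $n+m+(n-3)=2n+i-3$ edges, since $i=m$.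

**Step 2: the strip.** We write down the order of moves. Label the edges of $\Gamma$ counterclockwise $g_1,\dots,g_n$ so that $w(g_j)=+$ exactly for $j\equiv2\pmod3$. Each $q$ is the common point of some $g_{3k},g_{3k+1}$, indices mod $n$. Let the first leaf use $g_1,g_2$; its ear vertex is a hull vertex. Then the forward path starts with $g_3,g_4,\dots$ and the backward path with $g_n,g_{n-1},\dots$. Put $x=(n-6)/2$. First make one forward step, on $g_3$. Then for $k=1,\dots,x$ make one forward and one backward step, on $g_{3+k}$ and $g_{n+1-k}$. These two edges have the same sign: $3+k\equiv2$ and $n+1-k\equiv2\pmod 3$ both mean $k\equiv2$. If the sign is $-$, go backward first and then forward; if it is $+$, go forward first and then backward. Then make one more forward step, on $g_{4+x}$. The chain has $2x+2=n-4$ triangles, and the last leaf uses the remaining edges $g_{5+x}$ and $g_{6+x}=g_{n-x}$.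

No diagonal used is a forbidden $e_i$. Such a segment cuts off two edges $g_{3k},g_{3k+1}$. Only the first and the last diagonal of the strip cut off just two edges. The first cuts off $g_1,g_2$, and the last cuts off $g_{5+x},g_{6+x}$, where $5+x=\frac{3m}2+2\equiv2\pmod3$.

**Step 3: counting errors.** We use (3). Colour the triangle at $g_3$ by $-1$; then $\chi$ alternates, so each pair of moves gets $+1$ first and $-1$ second. With the order above, every forward edge in the list $g_3,\dots,g_{3+x}$ has $s=+1$: a forward $-$ comes second in its pair (or is $g_3$), a forward $+$ comes first. Likewise every backward edge $g_n,\dots,g_{n-x+1}$ has $s=-1$. So $s$ can change only at the seven vertices of $\Gamma$ between $g_n|g_1$, $g_1|g_2$, $g_2|g_3$, $g_{3+x}|g_{4+x}$, $g_{4+x}|g_{5+x}$, $g_{5+x}|g_{6+x}$, $g_{6+x}|g_{7+x}$. There are at most seven odd points, hence at most six, their number being even.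

What went wrong is visible in Step 2: the cyclic word $(--+)^m$ reads the same clockwise and counterclockwise, so two readers starting on opposite sides of a symmetry axis see equal letters forever, and (4) with $\sigma=-1$ is satisfied. We need a word whose two readings differ, and robustly so: (4) controls only sums, only up to $1$, and lets the two readers move at different speeds.

## A sign word with a handedness

The remedy is to use large-scale shape instead of single letters. The word $(--+)\cdots$ drifts down and $(++-)\cdots$ drifts up. We build a word out of a long fall, a long rise, a short fall and a short rise, in this cyclic order. In one direction the long fall is followed by the long rise; in the other direction it is followed by the short rise.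

Take
$$\Theta=(QB)^3\,Q\,F^6\,B\;QB\,Q\,F^2\,B .$$
It has $6+1+6+1+2+1+2+1=20$ hull edges and $9+2+18+1+3+2+6+1=42$ edges of $\Gamma$. The consecutive pairs of types, including those between consecutive copies of $\Theta$, are $QB,BQ,QF,FF,FB$, so all hull vertices are admissible. Its sign word is
$$w=D\,R\,d\,r,\qquad D=(--+)^3--,\quad R=(++-)^6+,\quad d=(--+)--,\quad r=(++-)^2+,$$
with lengths $11,19,5,7$ and sums $-5,+7,-3,+3$. Let $\omega=\cdots www\cdots$, let $\bar\omega$ be its reversal, and let $\bar D,\bar R,\bar d,\bar r$ be the reversed segments in $\bar\omega$. Write $\Sigma$ for sums. A **factor** is a (possibly empty) contiguous subword. That a factor *meets* a segment (contains at least one of its letters) or *contains it completely* refers to the fixed division of $\omega$ or $\bar\omega$ into segments. For example, the factor $--+$ formed by the last two letters of $D$ and the first letter of $R$ meets both and contains neither completely.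

**Step 1: sums inside rises and falls.** We need bounds for all factors, prefixes and suffixes of the segments.

In $R$ and $r$ the partial sums after $3q,\,3q+1,\,3q+2$ letters are $q,\,q+1,\,q+2$: the sequence is $0,1,2,1,2,3,2,3,4,\dots$. The lengths are $3\cdot6+1$ and $3\cdot2+1$, so the partial sums lie in $[0,7]$ and $[0,3]$. In both cases the upper end is the total. After a partial sum $q,\,q+1,\,q+2$ at these positions, all later partial sums are at least $q+1$. So a nonempty factor has sum at least $1,0,-1$ respectively, and every factor has sum at least $-1$. A factor has sum at most the total, since partial sums lie between $0$ and the total. A prefix has sum at least $0$, and so does a suffix, being the total minus a partial sum.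

In $D$ and $d$ the partial sums after $3q,3q+1,3q+2$ letters are $-q,-q-1,-q-2$, and the lengths are $3\cdot3+2$ and $3\cdot1+2$. So they lie in $[-5,0]$ and $[-3,0]$, the lower end being the total, and the same argument with signs reversed applies. Hence:

* for falls $\varphi\in\{D,d\}$: every factor has sum in $[\Sigma\varphi,1]$; every prefix and every suffix has sum $\le0$;
* for rises $\psi\in\{R,r\}$: every factor has sum in $[-1,\Sigma\psi]$; every prefix and every suffix has sum $\ge0$.

These statements are invariant under reversal, so they hold for $\bar D,\bar d$ (falls) and $\bar R,\bar r$ (rises) too. In $\omega$ and in $\bar\omega$ falls and rises alternate.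

**Step 2: words that never drop much, or never climb much.** The next lemma identifies long segments from sums.

**Lemma 3.** Let $Y$ be a factor of $\omega$ or $\bar\omega$.
(a) If all factors of $Y$ have sum $\ge-2$, then $Y$ contains no complete fall. If moreover $\Sigma Y\ge4$, then $Y$ meets a segment $R$ (respectively $\bar R$).
(b) If all factors of $Y$ have sum $\le2$, then $Y$ contains no complete rise and $\Sigma Y\ge-5$. If moreover $\Sigma Y\le-4$, then $Y$ meets a segment $D$ (respectively $\bar D$).

**Proof.** (a) A complete fall has sum at most $-3$, so $Y$ contains none. Between two rises there is a complete fall, so $Y$ meets at most one rise. If it meets none, $Y$ is a factor of a single fall and $\Sigma Y\le1$. If it meets the rise $\psi$, then $Y=Y_1Y_2Y_3$ with $Y_1$ a (possibly empty) suffix of a fall, $Y_2$ a factor of $\psi$ and $Y_3$ a (possibly empty) prefix of a fall. The outer parts have sum $\le0$, so $\Sigma Y\le\Sigma Y_2\le\Sigma\psi$. Thus $\Sigma Y\ge4$ forces a rise with sum at least $4$, which is $R$ (or $\bar R$).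

(b) A complete rise has sum at least $3$, so $Y$ contains none, and it meets at most one fall, since between two falls there is a complete rise. If it meets none, it is a factor of a single rise and $\Sigma Y\ge-1$. If it meets the fall $\varphi$, then $Y=Y_1Y_2Y_3$ with $Y_1$ a suffix of a rise, $Y_2$ a factor of $\varphi$, $Y_3$ a prefix of a rise; the outer parts have sum $\ge0$, so $\Sigma Y\ge\Sigma\varphi\ge-5$. If $\Sigma Y\le-4$, then $\Sigma\varphi\le-4$, so $\varphi$ is $D$ (or $\bar D$). $\square$

## Strips without errors have at most 136 triangles

Let $R'=(++-)^5++$ be the prefix of $R$ of length $17$; its sum is already $5+2=7$. An **aligned** occurrence of $DR'$ in a factor of $\omega$ is one at the position of a segment $D$ followed by the prefix $R'$ of the next segment. For example, the first $28$ letters of $w$ form an aligned $DR'$.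

**Lemma 4.** Consider a piece whose forward word is a factor of $\omega$ and whose backward word is a factor of $\bar\omega$. Then the forward word contains no aligned occurrence of $DR'$, and the piece has at most $136$ triangles.

The picture: while the forward reader goes down the long fall and then up the long rise, the backward reader must either compensate or imitate. To compensate the rise it would have to fall by $6$, more than any fall allows. To imitate, it would have to go down a long fall and up a long rise; but in its direction a short rise and a short fall stand between them.

**Proof.** Suppose an aligned $DR'$ occurs.

**Step 1: set up the two intervals.** The first time interval goes from the first letter of $D$ through the last letter of $D$; the second goes from the time after that through the last letter of $R'$. Let $Y$ and $Z$ be the backward words read in them. Then $YZ$ is a factor of $\bar\omega$, and the forward words read in the two intervals are exactly $D$ and $R'$. A nonempty factor $Y'$ of $Y$ is the backward word of the time interval from its first to its last letter. In that interval the forward word is a (possibly empty) factor of $D$, so $-5\le\Delta f\le1$. Likewise, for a nonempty factor $Z'$ of $Z$ the forward word is a factor of $R'$, hence of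 $R$, so $-1\le\Delta f\le7$. Empty factors have sum $0$ and satisfy all bounds below.

**Step 2: the case $\sigma=+1$ (compensation).** By (4), every factor $Z'$ has $\Sigma Z'\le1-\Delta f\le2$. For the whole second interval $\Delta f=7$, so $\Sigma Z\le1-7=-6$. This contradicts $\Sigma Z\ge-5$ in Lemma 3(b).

**Step 3: the case $\sigma=-1$ (imitation).** By (4), every factor of $Y$ has sum $\le1+\Delta f\le2$, and $\Sigma Y\le-5+1=-4$. By Lemma 3(b), $Y$ meets a segment $\bar D$ and contains no complete rise. Every factor of $Z$ has sum $\ge\Delta f-1\ge-2$, and $\Sigma Z\ge7-1=6$. By Lemma 3(a), $Z$ meets a segment $\bar R$ and contains no complete fall.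

Reversing $D\,R\,d\,r$ shows that the cyclic order in $\bar\omega$ is $\bar D\,\bar r\,\bar d\,\bar R\,\bar D\cdots$. All letters of $Y$ precede those of $Z$, so the $\bar R$ met by $Z$ comes after the $\bar D$ met by $Y$. Hence $YZ$ contains completely the segments $\bar r\,\bar d$ that immediately follow this $\bar D$. Where is the boundary between $Y$ and $Z$? If it is at or before the beginning of this $\bar d$, then $Z$ contains the complete fall $\bar d$. Otherwise $Y$, which starts no later than in $\bar D$ and ends after the beginning of $\bar d$, contains the complete rise $\bar r$. Both are impossible. So there is no aligned $DR'$.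

**Step 4: the bound on lengths.** Since $|DR'|=28$ and $\omega$ has period $42$, a factor of $\omega$ of length $42+28-1=69$ contains an aligned $DR'$: among the first $42$ positions of the factor one is the start of a $D$, and $28$ letters are available from there. So the forward word has length at most $68$.

For the backward word, read the piece in reverse time order. The old backward path is now traversed counterclockwise and gives a factor of $\omega$; the old forward path is traversed clockwise and gives a factor of $\bar\omega$. And (4) is symmetric, since $|\Delta f+\sigma\Delta g|=|\Delta g+\sigma\Delta f|$. So the argument applies with the roles exchanged, and the backward word has length at most $68$ as well. Each triangle of the piece carries exactly one $\Gamma$-edge, so the piece has at most $136$ triangles. $\square$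

The numbers are tuned to the tolerance $1$ in (4). Factors of $Y$ or $Z$ may err by $2$, so even short segments need sums $\pm3$. The sum $-5$ of $D$ leaves $\Sigma Y\le-4$, which a short fall cannot supply. And $\Sigma R=7$ makes Step 2 ask for a fall of $6$.

## Leaves, chains and cuts: proof of Theorem 1

Use the type sequence $\Theta^k$, so $h=20k$ and $n=42k$. All hull vertices are admissible, and the cyclic sign word of $\Gamma$ is $w^k$. Hence forward words, read counterclockwise, are factors of $\omega$, and backward words, read clockwise, are factors of $\bar\omega$. Let $G$ be any triangulation, $e$ its number of odd points and $\ell\ge2$ the number of leaves of the dual tree.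

**Step 1: leaves are few.** By Lemma 2 the ear vertices are $\ell$ distinct odd points, so $\ell\le e$.

**Step 2: chains are few.** The tree has $n-2$ nodes and maximum degree at most $3$: $\ell$ leaves, hence $\ell-2$ nodes of degree $3$, and $n-2\ell$ nodes of degree $2$. Suppressing the degree-$2$ nodes gives a tree with $2\ell-2$ nodes and $2\ell-3$ edges, and each maximal chain of degree-$2$ nodes sits on one of these edges. So there are at most $2\ell-3$ maximal chains.

**Step 3: cut the chains into pieces.** Within a chain, let $g,g'$ be consecutive edges of the forward path, or of the backward path, with $s(g)\ne s(g')$. By (3) their common point $v$ is odd. Cut the chain at some place between $t_g$ and $t_{g'}$. We charge the cut to $v$. Both $\Gamma$-edges of $v$ are $g$ and $g'$ and belong to triangles of this chain, so $v$ is charged only once in total. Moreover $v$ is not an ear vertex, since both $\Gamma$-edges of an ear vertex belong to a leaf. Now $\ell$ of the $e$ odd points are ear vertices, so there are at most $e-\ell$ cuts. After cutting, $s$ is constant along the forward edges and along the backward edges of each run, so each run is a piece. Their number is at most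
$$2\ell-3+e-\ell=e+\ell-3\le2e-3 .$$

**Step 4: count.** The pieces contain all $n-2\ell$ nodes of degree $2$, and by Lemma 4 each has at most $136$ triangles. So
$$n-2\ell\le136(2e-3),\qquad\text{hence}\qquad n\le2e+136(2e-3)=274e-408 ,$$
and $e\ge\frac{n+408}{274}$. This proves Theorem 1, and the conjecture is disproved. $\blacksquare$

## Padding the type sequence: all $n\ge42$

To reach every $n$ we append a short stretch of other types and account for the damage.

**Step 1: the sets.** Write $n=42k+j$ with $k\ge1$, $0\le j\le41$, and $j=3a+t$ with $t\in\{0,1,2\}$. Use the type sequence $\Theta^k(QB)^aB^t$. Then $\Gamma$ has $42k+3a+t=n$ edges, hence there are $n$ points. The words $\Theta$ and $QB$ start with $Q$ and end with $B$, so the only inadmissible hull vertices are those between two consecutive $B$'s. Their number is $b=t\le2$. Call the $j$ edges of $\Gamma$ outside the part $\Theta^k$ *junk*. Everything up to and including inequality (4) holds for any type sequence. Let $e$ be the number of odd points of a triangulation and $\ell$ the number of leaves.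

**Step 2: leaves.** At most $b$ of the $\ell$ distinct ear vertices are inadmissible hull vertices, so by Lemma 2 at least $\ell-b$ ear vertices are odd. Hence $\ell\le e+b$, and at most $e-\ell+b$ odd points are not ear vertices.

**Step 3: pieces without junk.** There are at most $2\ell-3$ maximal chains. Delete from them the at most $j$ triangles carrying a junk edge; each deletion increases the number of runs by at most one. Then cut as in the proof of Theorem 1, with at most $e-\ell+b$ cuts. This gives at most
$$(2\ell-3)+j+(e-\ell+b)=e+\ell+b+j-3$$
pieces without junk edges, containing at least $n-2\ell-j$ triangles in total. In such a piece the forward edges form a path on $\Gamma$, because a run is an interval of time; the same holds for the backward edges. These paths avoid junk, so they are inside the part $\Theta^k$, and the forward and backward words are factors of $\omega$ and $\bar\omega$. So Lemma 4 applies.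

**Step 4: count.** We get $n-2\ell-j\le136(e+\ell+b+j-3)$, and with $\ell\le e+b$
$$n\le2\ell+j+136(e+\ell+b+j-3)\le274e+274b+137j-408\le274e+5757,$$
since $274\cdot2+137\cdot41-408=548+5617-408=5757$. So $e\ge\frac{n-5757}{274}$ for every triangulation of this set, which gives the lower bound for $e(n)$. The upper bound is the result quoted with the problem: every $S$ has a triangulation with at least $\lfloor2n/3\rfloor-3$ even points. Both bounds are linear in $n$, so $e(n)=\Theta(n)$. This proves Theorem 2. $\blacksquare$

**Proof of the Corollary.** If $c<\frac1{274}$, then $\frac{n-5757}{274}>cn$ for all sufficiently large $n$, and the set of Theorem 2 has the first property. For the second, if all points are labelled "even", the number of violated labels is the number of odd points, which is at least $\frac{n-5757}{274}$ in every triangulation. Changing the target parity of at most $m$ points changes the number of violations by at most $m$. $\blacksquare$
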